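# Excluded minors for $\mathbb Q$-representability with a prescribed finite characteristic set

## 1. Three theorems on characteristic sets and $\mathbb Q$-representability

**Theorem B.** Let $P$ be a finite (possibly empty) set of primes and $N=\prod_{p\in P}p$ (so $N=1$ if $P=\emptyset$). For every $r\ge (N+1)(N+2)$ there is a rank-$r$ matroid $M$ on $3r$ elements such that

1. $M$ is representable over every field $K$ with $\operatorname{char}K\in P$ and $|K|>3^r+3r$, and over no field whose characteristic is not in $P$. In particular $\mathcal K(M)=P$.
2. Every proper minor of $M$ is representable over every field $K$ with $|K|>3^r+3r$, of any characteristic; in particular over $\mathbb Q$.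

Hence $M$ is an excluded minor for $\mathbb L$-representability for every infinite field $\mathbb L$ with $\operatorname{char}\mathbb L\notin P$, in particular for $\mathbb L=\mathbb Q$. Taking one such $M$ for each $r$ gives an infinite antichain.

The case $P=\{p\}$ is the following statement, which was posed as a conjecture in "Infinite antichains of matroids with characteristic set $\{p\}$".

**Theorem A.** For each prime $p$ there is an infinite antichain of matroids, each with characteristic set $\{p\}$ and each an excluded minor for $\mathbb Q$-representability.

The same construction also gives a classification and a count.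

**Theorem C.**

* (Classification.) A set $P$ of primes is the characteristic set of some excluded minor for $\mathbb Q$-representability if and only if $P$ is finite; in that case it is the characteristic set of every member of an infinite antichain of such excluded minors.
* (Number.) For every finite set $P$ of primes and every $s$, for all sufficiently large $r$ there are at least $r^s$ pairwise non-isomorphic rank-$r$ matroids on $3r$ elements satisfying 1 and 2 of Theorem B.

For background: for every prime $p$ there exist matroids with characteristic set $\{p\}$, and no matroid has characteristic set $\{0\}$. Gordon showed that for each prime $p$ at least $2^{p-2}$ matroids have characteristic set $\{p\}$ and are excluded minors for $\mathbb Q$-representability. For $p=2$ an infinite antichain as in Theorem A is known. The proof below treats all $p$ in the same way.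

## 2. Characteristic sets, excluded minors, and the Fano plane

We describe a matroid $M$ on a finite set $E$ by its bases: a nonempty family $\mathcal B$ of subsets of $E$ such that for $B_1,B_2\in\mathcal B$ and $e\in B_1\setminus B_2$ there is $f\in B_2\setminus B_1$ with $B_1-e+f\in\mathcal B$. All bases have the same size, the rank $r$. A set is independent if it lies in a basis. A representation of $M$ over a field $K$ is a family of vectors $v_e\in K^r$, $e\in E$, such that an $r$-subset $B$ is a basis of $M$ exactly when $(v_e)_{e\in B}$ is a basis of $K^r$; then a set is independent in $M$ exactly when its vectors are linearly independent. Invertible linear maps of $K^r$ and nonzero rescalings of single vectors turn representations into representations.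

If some basis avoids $e$, the bases of the deletion $M\backslash e$ are the bases of $M$ avoiding $e$. If some basis contains $e$, the bases of the contraction $M/e$ are the sets $B-e$ with $e\in B\in\mathcal B$. A minor is obtained by a sequence of deletions and contractions; every proper minor of $M$ is a minor of some $M\backslash e$ or $M/e$. Minors of $K$-representable matroids are $K$-representable.

**Definition.** The *characteristic set* $\mathcal K(M)$ is the set of the characteristics of all fields over which $M$ is representable. A set of matroids is an *antichain* if no member is isomorphic to a minor of another member. For a field $\mathbb L$, an *excluded minor for $\mathbb L$-representability* is a matroid that is not $\mathbb L$-representable but all of whose proper minors are.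

*Example: the Fano plane.* Let $M$ be represented over $\mathbb F_2$ by the seven nonzero vectors of $\mathbb F_2^3$, written $100$, $010$, and so on. Suppose $M$ is representable over $K$. Any three of $100,010,001,111$ are independent in $M$, so after a linear map and rescalings these four are represented by $e_1,e_2,e_3,e_1+e_2+e_3$. The element $110$ lies on the lines $\{100,010,110\}$ and $\{001,111,110\}$, so its vector spans $\langle e_1,e_2\rangle\cap\langle e_3,e_1+e_2+e_3\rangle=\langle e_1+e_2\rangle$. Likewise $101$ and $011$ are represented by multiples of $e_1+e_3$ and $e_2+e_3$. But $\{110,101,011\}$ is dependent in $M$, and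
$$\det\begin{pmatrix}1&1&0\\1&0&1\\0&1&1\end{pmatrix}=-2 ,$$
so $2=0$ in $K$. Hence $\mathcal K(M)=\{2\}$.

Its proper minors are harmless. Linear automorphisms of $\mathbb F_2^3$ act transitively on nonzero vectors, so every single-element deletion is isomorphic to $M\backslash 111$, the cycle matroid of $K_4$. It is represented over every field by $e_1,e_2,e_3,e_1-e_2,e_1-e_3,e_2-e_3$. Every $M/e$ has rank 2 and consists of three parallel pairs, so $(1,0),(0,1),(1,1)$, each used twice, represent it over every field. So the Fano plane is an excluded minor for $\mathbb Q$ with characteristic set $\{2\}$.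

The example shows the two demands of Theorem B pulling in opposite directions. The matroid must carry an identity such as "$2=0$", and this identity must disappear as soon as any single element is removed, in either way.

## 3. Matroids with three-element legs, described by words

We work in a class of matroids where representability becomes a system of linear equations.

**Definition.** Let $r\ge4$, $E=\{(i,l):1\le i\le r,\ l\in\{0,1,2\}\}$. The set $L_i=\{(i,0),(i,1),(i,2)\}$ is the $i$-th *leg*. A *word* is an element $w\in\{0,1,2\}^r$, and $T_w=\{(i,w(i)):1\le i\le r\}$ is its *transversal*. A set $B\subseteq E$ is *of type D* if it meets exactly one leg in exactly two elements, misses exactly one leg, and meets every other leg in exactly one element; then $|B|=r$. For a set $F$ of words let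
$$\mathcal B_F=\{B: B\text{ of type D}\}\cup\{T_w: w\notin F\}.$$

For $r=4$ the set $\{(1,0),(1,2),(2,1),(3,0)\}$ is of type D: it doubles leg 1 and misses leg 4. The word $0210$ has transversal $\{(1,0),(2,2),(3,1),(4,0)\}$. Think of $F$ as the list of transversals declared dependent.

**Definition.** For a field $K$, call $\beta=(\beta_{i,l})\in K^E$ *admissible* if for each $i$ we have $\beta_{i,0}=0$ and $\beta_{i,0},\beta_{i,1},\beta_{i,2}$ are distinct. Let $t\in K^r$ be the all-ones vector, let $A(\beta)$ be the $r\times 3r$ matrix whose column $(i,l)$ is $e_i-\beta_{i,l}t$, and put $F(\beta)=\{w:\sum_i\beta_{i,w(i)}=1\}$.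

So leg $i$ consists of three vectors in the plane $\langle e_i,t\rangle$, and all these planes share the line $\langle t\rangle$.

**Lemma 1.** For admissible $\beta$, the set of bases of the matroid represented by $A(\beta)$ is $\mathcal B_{F(\beta)}$.

*Proof.* Let $|B|=r$ and $n_i=|B\cap L_i|$, so $\sum_i n_i=r$. If some $n_i=3$, then $B$ has three vectors in the plane $\langle e_i,t\rangle$; if $n_i,n_j\ge2$ with $i\ne j$, it has four vectors in $\langle e_i,e_j,t\rangle$, of dimension at most $3$. In both cases $B$ is dependent. Otherwise all $n_i\le2$ with at most one equal to $2$. As $\sum_i(n_i-1)=0$, the number of $i$ with $n_i=2$ equals the number with $n_i=0$. So $B$ is of type D or is some $T_w$.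

Let $B$ be of type D with doubled leg $i$ and missed leg $s$. The two columns from leg $i$ differ by a nonzero multiple of $t$, because $\beta$ is admissible; so their span contains $t$ and then $e_i$. With $t$ available, the single column from each leg $j\ne i,s$ gives $e_j$. So $B$ spans $t$ and all $e_j$ with $j\ne s$, and since the $s$-th coordinate of $t$ is nonzero, $B$ spans $K^r$. Hence $B$ is a basis.

Let $B=T_w$ and $\beta_w=(\beta_{i,w(i)})_i$. The columns form the matrix $I-t\beta_w^{T}$, with determinant $1-\beta_w^Tt=1-\sum_i\beta_{i,w(i)}$. So $T_w$ is a basis iff $w\notin F(\beta)$. $\square$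

For every word $w$ let $\varphi(w)\in K^{\{1,\dots,r\}\times\{1,2\}}$ have $(i,l)$-entry $1$ if $w(i)=l$ and $0$ otherwise. Whenever $\beta_{i,0}=0$ for all $i$, we regard $\beta$ as the vector $(\beta_{i,l})_{l=1,2}$ in $K^{2r}$, and then
$$\sum_i\beta_{i,w(i)}=\varphi(w)\cdot\beta. \tag{1}$$
Note that $\varphi$ is injective, since $0\ne1$ in $K$. Next comes the tool for choosing points generically.

**Lemma 2.** Let $\mathcal A$ be a nonempty affine subspace of $K^m$, and let $\psi_j\cdot\beta=s_j$ $(1\le j\le n)$ be equations, none of which holds identically on $\mathcal A$. If $n<|K|$, some point of $\mathcal A$ satisfies none of them.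

*Proof.* Induction on $n$; for $n=0$ any point will do. Let $\alpha\in\mathcal A$ violate the first $n-1$ equations, and let $\gamma\in\mathcal A$ violate the last. If $\alpha$ violates the last one too, we are done. Otherwise $\alpha\neq\gamma$. For each $j$ the function $x\mapsto\psi_j\cdot(\alpha+x(\gamma-\alpha))-s_j$ is a polynomial of degree at most 1 in $x\in K$. It is not identically zero: for $j<n$ look at $x=0$, for $j=n$ at $x=1$. So it has at most one zero. As $|K|>n$, some $x\in K$ is a zero of none of them. $\square$

**Lemma 3.** If distinct words of $F$ differ in at least two positions, then $\mathcal B_F$ is the set of bases of a matroid $M_F$.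

The hypothesis is needed. Take $r=4$ and $F=\{0000,1000\}$, and suppose $\mathcal B_F$ were the set of bases of a matroid. The set $C=\{(2,0),(3,0),(4,0)\}$ is independent, since it lies in a type D set, and $(1,0),(1,1)$ lie in its closure. No member of $\mathcal B_F$ contains $L_1$, while $\{(1,0),(1,1)\}$ is independent, so $(1,2)$ is in the closure of $\{(1,0),(1,1)\}$, hence of $C$. Then $T_{2000}$ would be dependent, although $2000\notin F$.

*Proof.* **Step 1.** *This step handles $F=\emptyset$, so that exchange in $M_\emptyset$ can be used afterwards.* Over $\mathbb Q$ apply Lemma 2 with $\mathcal A=\mathbb Q^{2r}$ to the equations $\beta_{i,1}=0$, $\beta_{i,2}=0$, $\beta_{i,1}-\beta_{i,2}=0$ and $\varphi(w)\cdot\beta=1$ for all words $w$. None holds identically (for the zero word the equation is $0=1$). We get an admissible $\beta$ with $F(\beta)=\emptyset$, and Lemma 1 shows that $\mathcal B_\emptyset$ is the set of bases of a matroid.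

**Step 2.** *This step sets up exchange for general $F$ and isolates the only way it can fail.* $\mathcal B_F$ contains the type D sets, so it is nonempty. Let $B_1,B_2\in\mathcal B_F$ and $e\in B_1\setminus B_2$. Let $Y$ be the set of $f\in B_2\setminus B_1$ with $B_1-e+f\in\mathcal B_\emptyset$; it is nonempty by Step 1. If $B_1-e+f\in\mathcal B_F$ for some $f\in Y$, we are done. Otherwise for every $f\in Y$ the set $B_1-e+f$ is $T_w$ for some $w\in F$. Two different $f$'s would give two words of $F$ differing in exactly one position, contrary to hypothesis. So $Y=\{f\}$ and $B_1-e+f=T_w$ with $w\in F$.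

**Step 3.** *This step shows that the failure cannot happen.* The set $B_1-e=T_w-f$ meets each leg except one exactly once and misses that one. Let $g\in E\setminus(B_1-e)$. If $g$ is in the missed leg, $(B_1-e)+g$ is a transversal; otherwise it is of type D. Either way it is in $\mathcal B_\emptyset$. If in addition $g\in B_2$, then $g\ne e$ since $e\notin B_2$, so $g\in B_2\setminus B_1$ and hence $g\in Y$. Thus $B_2\setminus(B_1-e)\subseteq\{f\}$. As $|B_2|=|B_1-e|+1$, this forces $B_2=B_1-e+f=T_w\notin\mathcal B_F$, a contradiction. $\square$

## 4. Every representation is a matrix $A(\beta)$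

To prove that a matroid $M_F$ is not representable, we must know that no representation escapes the form $A(\beta)$.

**Lemma 4.** Let $F$ be as in Lemma 3, with $(0,\dots,0)\notin F$. If $M_F$ is representable over $K$, then $F=F(\beta)$ for some admissible $\beta\in K^E$.

*Proof.* Let $e\mapsto v_e\in K^r$ be a representation and $V_i=\langle v_e:e\in L_i\rangle$.

**Step 1.** *This step computes the dimensions of the $V_i$ and of their sums.* A set is independent iff it lies in a member of $\mathcal B_F$. Since $r\ge4$:

* (a) two elements of one leg lie in a type D set, and no member of $\mathcal B_F$ contains a leg, so $\dim V_i=2$ and any two elements of $L_i$ give a basis of $V_i$;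
* (b) for $i\ne j$, two elements of $L_i$ and one of $L_j$ lie in a type D set, while no member of $\mathcal B_F$ contains two elements of $L_i$ and two of $L_j$; so $\dim(V_i+V_j)=3$ and $\dim(V_i\cap V_j)=2+2-3=1$;
* (c) for distinct $i,j,s$, two elements of $L_i$, one of $L_j$ and one of $L_s$ lie in a type D set (missing a fourth leg), so they are independent; hence $V_s\not\subseteq V_i+V_j$, the latter having dimension 3.

**Step 2.** *This step finds the common line.* Let $i,j,s$ be distinct. If the lines $V_i\cap V_s$ and $V_j\cap V_s$ were different, then $V_s=(V_i\cap V_s)+(V_j\cap V_s)\subseteq V_i+V_j$, contradicting (c). So $V_i\cap V_s=V_j\cap V_s$. Changing one index at a time, all $V_i\cap V_j$ with $i\ne j$ equal one line $\langle t\rangle$. By (b), $v_e\notin V_j$ for $e\in L_i$ and $j\ne i$; hence $v_e\notin\langle t\rangle$ for every $e$.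

**Step 3.** *This step normalizes the vectors.* Since $(0,\dots,0)\notin F$, the vectors $v_{(i,0)}$ form a basis, and a linear map makes $v_{(i,0)}=e_i$. As $e_i\notin\langle t\rangle$, $V_i=\langle e_i,t\rangle$. Suppose the $s$-th coordinate of $t$ were $0$. Choose $i\ne s$. The $r$ vectors $v_{(i,0)},v_{(i,1)}$ and $v_{(j,0)}$ $(j\ne i,s)$ all lie in $\langle e_j:j\ne s\rangle$, of dimension $r-1$, although they correspond to a type D set, a contradiction. So all coordinates of $t$ are nonzero. Rescaling coordinates makes $t$ the all-ones vector and multiplies each $e_i$ by a scalar, which we undo by rescaling $v_{(i,0)}$. For $l=1,2$, $v_{(i,l)}\in\langle e_i,t\rangle\setminus\langle t\rangle$, so its $e_i$-coefficient is nonzero and it can be rescaled to $e_i-\beta_{i,l}t$. Put $\beta_{i,0}=0$. By (a), $\beta_{i,0},\beta_{i,1},\beta_{i,2}$ are distinct.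

**Step 4.** *This step reads off $F$.* Now $\beta$ is admissible and $A(\beta)$ represents $M_F$. By Lemma 1, $\mathcal B_F=\mathcal B_{F(\beta)}$, and so $F=F(\beta)$. $\square$

Consequently, for $F$ as in Lemma 4, $M_F$ is representable over $K$ iff there is an admissible $\beta$ with
$$\varphi(w)\cdot\beta=1\iff w\in F. \tag{2}$$

## 5. Relations between words, and blocks that merge in small characteristic

By (2), we can force $N=0$ in $K$ by arranging a linear relation. If $F$ contains words indexed by $X\cup Y$, with $\sum_{X}\varphi=\sum_Y\varphi$ and $|X|-|Y|=N$, then pairing with $\beta$ gives $|X|=|Y|$ in $K$, so $N=0$ in $K$. The simplest choice has $|Y|=1$.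

*The block design.* Let $N\ge1$ and split the $r$ legs into blocks $S_1,\dots,S_{N+1}$ of size at least 2. Let $u_j$ have letter $1$ on $S_j$ and $0$ elsewhere, let $v=11\cdots1$, and $F=\{u_1,\dots,u_{N+1},v\}$. Distinct words differ in at least two positions (for $u_j$ and $v$ use a block other than $S_j$), and the zero word is not in $F$. Since $\sum_j\varphi(u_j)=\varphi(v)$, a representation over $K$ gives $N+1=1$ in $K$. So $M_F$ is representable only over fields whose characteristic divides $N$.

That much is as desired. Now look at the rest of Theorem B.

*A first defect.* The letter $2$ is never used. The proof of Lemma 4 needs only two elements per leg: the vector of $(i,2)$ served only to define $\beta_{i,2}$. So with all $(i,2)$ deleted, the same contradiction over $\mathbb Q$ remains, and $M_F$ is not an excluded minor. One may throw these elements away, so this defect alone is not serious. It does teach that every letter must be used in every position.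

*The serious defect.* Let $P=\{2,3\}$, $N=6$, and let $K$ have characteristic $2$. If $\varphi(u_j)\cdot\beta=1$ for all $j$, then the word $w$ with letter $1$ on $S_1\cup S_2\cup S_3$ and $0$ elsewhere has $\varphi(w)\cdot\beta=3=1$. But $w\notin F$. So by (2) $M_F$ is not representable in characteristic 2. Trimming the third elements does not help, since $w$ uses only the letters $0$ and $1$.

The same thing hurts minors when $N$ is prime. For $N=5$ and $i\in S_6$, a matrix $A(\beta)$ that represents $M_F\backslash(i,1)$ after deletion of column $(i,1)$ must have $\varphi(u_j)\cdot\beta=1$ for $j\le5$. Over a field of characteristic $2$ the transversal of the word $w$ just described is then dependent, while it is a basis of $M_F\backslash(i,1)$. So no $A(\beta)$ does the job. These computations concern part 2 of Theorem B and sets $P$ with several primes. They do not say that the trimmed design is useless for a single prime over $\mathbb Q$ alone.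

To see what went wrong, we need to know which words are forced into $F(\beta)$.

**Lemma 5.** Let $u_z\in K^m$ for $z$ in a finite set $R$, let $\mathcal A=\{\beta\in K^m:u_z\cdot\beta=1\ \forall z\in R\}$ and $W=\operatorname{span}\{(u_z,1):z\in R\}\subseteq K^m\times K$. Then $\mathcal A\neq\emptyset$ iff $(0,1)\notin W$. If $\mathcal A\ne\emptyset$, then $\psi\cdot\beta=s$ holds for all $\beta\in\mathcal A$ iff $(\psi,s)\in W$.

*Proof.* Let $U=\operatorname{span}\{u_z\}$. If $\beta\in\mathcal A$ and $(\psi,s)\in W$, then $\psi\cdot\beta=s$; so $\mathcal A\neq\emptyset$ excludes $(0,1)\in W$ and gives one half of the second claim. If $(0,1)\notin W$, the projection $W\to U$ is injective, so it has an inverse $\psi\mapsto(\psi,f(\psi))$ with $f$ a linear functional on $U$ and $f(u_z)=1$. Extend $f$ to $K^m$ and write it as $\psi\mapsto\psi\cdot\beta$; then $\beta\in\mathcal A$. Finally, let $\beta_0\in\mathcal A$, so $\mathcal A=\beta_0+U^\perp$. If $\psi\cdot\beta=s$ on $\mathcal A$, then $\psi$ vanishes on $U^\perp$, so $\psi\in U^{\perp\perp}=U$, say $\psi=\sum_zd(z)u_z$, and $s=\psi\cdot\beta_0=\sum_zd(z)$. So $(\psi,s)\in W$. $\square$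

Hence a word $w$ is forced when $\varphi(w)=\sum_zd(z)\varphi(w_z)$ with $\sum_z d(z)=1$. In the block design, a leg in $S_j$ reads one number, $d(u_j)+d(v)$, and the only demand is that this number be $0$ or $1$. Nothing ties different blocks together, so $d=1$ on $u_1,u_2,u_3$ and $0$ elsewhere passes every test, and its coefficient sum $3$ is $1$ in characteristic 2.

The way out is to let each leg read two numbers, one for letter $1$ and one for letter $2$. A word has one letter per position, so the two numbers can never both be $1$. This is a constraint linking pairs, and it will leave only the trivial coefficient vectors.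

What should a leg read? For the relation $\sum_X\varphi=\sum_Y\varphi$ it suffices that at each position the set of $z$ whose word has letter $l\in\{1,2\}$ contain as many elements of $X$ as of $Y$. The smallest such set is a pair $\{x,y\}$, an edge of the complete bipartite graph on $X$ and $Y$. A leg thus carries two disjoint edges. In the block design $|Y|=1$, and there are no two disjoint edges; so we need $|Y|\ge2$.

## 6. Two disjoint edges per leg

Let $N\ge1$, $b\ge2$, $a=b+N\ge3$. Let $X,Y$ be disjoint with $|X|=a$, $|Y|=b$, and $Z=X\cup Y$. An *edge* is a set $\{x,y\}$ with $x\in X$, $y\in Y$. Define $c(x)=1$ for $x\in X$ and $c(y)=-1$ for $y\in Y$. For a field $K$, $d\in K^Z$ and an edge $g=\{x,y\}$ write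
$$d(g)=d(x)+d(y),\qquad |d|=\sum_{z\in Z}d(z).$$
Then $c(g)=0$ for every edge $g$, and $|c|=N$. Let $e_z\in K^Z$ be the unit vector at $z\in Z$.

**Lemma 6.** Let $K$ be any field and let $d\in K^Z$ satisfy $(d(g),d(h))\in\{(0,0),(1,0),(0,1)\}$ for all disjoint edges $g,h$. Then $d=\lambda c$ or $d=\lambda c+e_z$ for some $\lambda\in K$, $z\in Z$. If $d(g)=0$ for all edges $g$, then $d=\lambda c$ for some $\lambda\in K$.

*Proof.* **Step 1.** *This step shows that the edges with value $1$ share a vertex.* As $a,b\ge2$, every edge is disjoint from some edge, so $d(g)\in\{0,1\}$ for all $g$. Let $G=\{g:d(g)=1\}$. No two members of $G$ are disjoint. If $G$ contains $xy$ and $xy'$ with $y\ne y'$, a member of $G$ avoiding $x$ would have to contain both $y$ and $y'$, which no edge does; so all members contain $x$. The same holds with the sides exchanged. If $|G|\le1$ there is nothing to show. So there is $z\in Z$ with $d(g)=0$ for every edge $g\not\ni z$.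

**Step 2.** *This step solves for $d$.* Let $z\in X$. For $x\in X-z$ and $y\in Y$ we have $d(x)=-d(y)$. Both sets are nonempty, so there is $\lambda$ with $d(x)=\lambda$ on $X-z$ and $d(y)=-\lambda$ on $Y$. For an edge $\{z,y\}$ we get $d(z)-\lambda\in\{0,1\}$, so $d=\lambda c$ or $d=\lambda c+e_z$. Let $z\in Y$. In the same way $d(x)=\lambda$ on $X$, $d(y)=-\lambda$ on $Y-z\ne\emptyset$, and $d(z)+\lambda\in\{0,1\}$, with the same conclusion.

**Step 3.** *This step proves the last statement.* If $d(g)=0$ for all edges, the hypothesis holds, and $d=\lambda c+e_z$ is impossible because $(\lambda c+e_z)(g)=1$ for $g\ni z$. $\square$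

**Definition.** Let $\mathcal T$ be the set of unordered pairs $\{g,h\}$ of disjoint edges (*types*). Choosing two vertices on each side and one of the two ways to match them gives
$$D:=|\mathcal T|=2\binom a2\binom b2\ge6 .$$
Fix an ordering $(g,h)$ of each type. Let $m:\mathcal T\to\{1,2,3,\dots\}$ and $r=\sum_\tau m(\tau)\ge D\ge 6$. Assign to each of $r$ legs a type $\tau_i=(g_i,h_i)$ so that each $\tau$ is assigned to exactly $m(\tau)$ legs. For $z\in Z$ let
$$w_z(i)=1\text{ if }z\in g_i,\qquad w_z(i)=2\text{ if }z\in h_i,\qquad w_z(i)=0\text{ otherwise,}$$
and $F=\{w_z:z\in Z\}$.

*The smallest case, $N=1$, $b=2$.* Here $X=\{x_1,x_2,x_3\}$, $Y=\{y_1,y_2\}$, $D=6$. With $m\equiv1$ the six legs can carry the types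
$$(x_1y_1,x_2y_2),\ (x_1y_1,x_3y_2),\ (x_2y_1,x_1y_2),\ (x_2y_1,x_3y_2),\ (x_3y_1,x_1y_2),\ (x_3y_1,x_2y_2),$$
and the words are
$$w_{x_1}=112020,\quad w_{x_2}=201102,\quad w_{x_3}=020211,\quad w_{y_1}=111111,\quad w_{y_2}=222222 .$$
In each position the three $X$-words show the letters $0,1,2$ once each, and the two $Y$-words show $1$ and $2$. If all five words had $\sum_i\beta_{i,w(i)}=1$ with $\beta_{i,0}=0$, then summing over $X$ gives $3=\sum_i(\beta_{i,1}+\beta_{i,2})$, and summing over $Y$ gives $2$ for the same quantity. So $1=0$. Once we know that $M_F$ is a matroid, this shows it is representable over no field.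

We record four facts for general $N$, $b$, $m$.

* (O1) Each edge $g$ is disjoint from $(a-1)(b-1)\ge2$ edges, and each of these gives a type occurring in some leg. So $g\in\{g_i,h_i\}$ for at least two legs $i$.
* (O2) For $z\ne z'$ the words $w_z,w_{z'}$ differ in at least two positions. Indeed, since $a,b\ge2$ there is an edge $g$ with $z\in g\not\ni z'$. In each of the legs from (O1), $w_z$ has the letter belonging to $g$ and $w_{z'}$ does not. So $M:=M_F$ is a matroid by Lemma 3, and the words $w_z$ are distinct.
* (O3) No $w_z$ is the zero word, because $z$ lies on an edge and every edge occurs in a leg.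
* (O4) In each position $i$ every letter occurs among the $w_z(i)$: the letters $1,2$ twice each, the letter $0$ exactly $|Z|-4=2b+N-4\ge1$ times.

For $d\in K^Z$ the vector $\psi=\sum_zd(z)\varphi(w_z)$ satisfies
$$\psi_{i,1}=d(g_i),\qquad \psi_{i,2}=d(h_i), \tag{3}$$
because $w_z(i)=1$ exactly for the two $z\in g_i$, and $w_z(i)=2$ exactly for the two $z\in h_i$. Applied to $d=c$ this gives
$$\sum_z c(z)\varphi(w_z)=0 . \tag{4}$$

## 7. Choosing a generic solution

The next proposition supplies every representation we need, both of $M$ and of its minors. The set $R$ records which of the words $w_z$ must be dependent; for $z\notin R$ nothing is demanded of $w_z$.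

**Proposition 7.** Let $K$ be a field with $|K|>3^r+3r$ and $R\subseteq Z$. Assume either (A) $R=Z$ and $N=0$ in $K$, or (B) $R\ne Z$. Then there is an admissible $\beta\in K^E$ such that $\varphi(w_z)\cdot\beta=1$ for all $z\in R$, and $\varphi(w)\cdot\beta\ne1$ for all words $w\notin F$.

*Proof.* Let $\mathcal A=\{\beta\in K^{2r}:\varphi(w_z)\cdot\beta=1\ \forall z\in R\}$ and $W=\operatorname{span}\{(\varphi(w_z),1):z\in R\}$. The elements of $W$ are the pairs $(\psi,|d|)$ with $d\in K^Z$ supported in $R$ and $\psi=\sum_zd(z)\varphi(w_z)$, as in (3). The plan is to show that $\mathcal A$ is nonempty and that none of the unwanted equations holds on all of it.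

**Step 1.** *This step shows that the vectors $\lambda c$, which the legs cannot see, do no harm:*
$$\text{if }\lambda c\text{ is supported in }R\text{, then }|\lambda c|=0. \tag{5}$$
We have $|\lambda c|=\lambda N$. In case (A), $N=0$ in $K$. In case (B), $c$ is nowhere zero and $R\ne Z$, so $\lambda=0$.

**Step 2.** *This step shows $\mathcal A\ne\emptyset$.* By Lemma 5 we need $(0,1)\notin W$. Let $(\psi,|d|)\in W$ with $\psi=0$. Every edge occurs in some leg, so by (3) $d(g)=0$ for every edge. By Lemma 6, $d=\lambda c$, and by (5), $|d|=0\ne1$.

**Step 3.** *This step shows that admissibility is not violated identically.* Suppose one of $\beta_{i,1}=0$, $\beta_{i,2}=0$, $\beta_{i,1}-\beta_{i,2}=0$ holds on all of $\mathcal A$. By Lemma 5 there is $(\psi,0)\in W$ with $\psi\ne0$ supported on the two coordinates of leg $i$. Let $d$ give rise to it. By (3), $d(g_j)=d(h_j)=0$ for all $j\ne i$. By (O1) every edge occurs in some leg $j\ne i$, so $d(g)=0$ for every edge and $\psi=0$, a contradiction.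

**Step 4.** *This step shows that no word outside $F$ is forced to be dependent.* Let $w\notin F$ and suppose $\varphi(w)\cdot\beta=1$ on all of $\mathcal A$. By Lemma 5, $(\varphi(w),1)\in W$, arising from some $d$ supported in $R$ with $|d|=1$. By (3), $(d(g_i),d(h_i))$ is the pair of $(i,1)$- and $(i,2)$-entries of $\varphi(w)$, hence one of $(0,0),(1,0),(0,1)$. Every type occurs in a leg, and the list of allowed pairs is symmetric, so the hypothesis of Lemma 6 holds. If $d=\lambda c$, then $|d|=0$ by (5), contradicting $|d|=1$. If $d=\lambda c+e_z$, then by (4)
$$\varphi(w)=\sum_{z'}d(z')\varphi(w_{z'})=\varphi(w_z),$$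
so $w=w_z\in F$, a contradiction.

**Step 5.** *This step picks the point.* We must avoid at most $3r+3^r<|K|$ equations, none of which holds identically on the nonempty affine space $\mathcal A$. Lemma 2 gives $\beta$; with $\beta_{i,0}=0$ it is admissible and has the required properties. $\square$

In Step 4 the merging of blocks is gone: whatever the characteristic, the coefficient vectors that pass the test are $\lambda c$ and $\lambda c+e_z$.

## 8. Proof of Theorems B and A

Let $N=\prod_{p\in P}p$ and let $M=M_F$ be as in Section 6, with any $b\ge2$ and any $m$. A prime $q$ divides $N$ iff $q\in P$. Also $r\ge6$.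

**Step 1.** *This step represents $M$ in the characteristics of $P$.* Let $\operatorname{char}K\in P$ and $|K|>3^r+3r$. Then $N=0$ in $K$, and Proposition 7(A) yields an admissible $\beta$ with $\varphi(w)\cdot\beta=1$ exactly for $w\in F$. So $F(\beta)=F$, and by Lemma 1 $A(\beta)$ represents $M$ over $K$. For each $p\in P$ such fields exist.

**Step 2.** *This step excludes all other characteristics.* Suppose $M$ is representable over $K$ with $\operatorname{char}K\notin P$. Then $N\ne0$ in $K$. By (O2), (O3) and Lemma 4 there is an admissible $\beta$ with $\varphi(w_z)\cdot\beta=1$ for all $z\in Z$. By (4), in $K$,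
$$0=\Bigl(\sum_z c(z)\varphi(w_z)\Bigr)\cdot\beta=\sum_zc(z)=N\ne0,$$
a contradiction. Together with Step 1, $\mathcal K(M)=P$.

**Step 3.** *This step represents single-element deletions.* Let $|K|>3^r+3r$, of any characteristic, and $e=(i,l)\in E$. Some type D set avoids $e$, so the bases of $M\backslash e$ are the members of $\mathcal B_F$ avoiding $e$. Let $R=\{z:w_z(i)\ne l\}$. By (O4) the letter $l$ occurs in position $i$, so $R\ne Z$. Take $\beta$ from Proposition 7(B). Let $w$ be a word with $w(i)\ne l$, so that $T_w$ avoids $e$. If $w\in F$, then $w=w_z$ with $z\in R$, so $w\in F(\beta)$. If $w\notin F$, then $w\notin F(\beta)$. Hence $\mathcal B_{F(\beta)}$ and $\mathcal B_F$ have the same members avoiding $e$. By Lemma 1, $A(\beta)$ with column $e$ deleted represents $M\backslash e$ over $K$.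

**Step 4.** *This step represents single-element contractions.* With $K$ and $e=(i,l)$ as before, some type D set contains $e$, so the bases of $M/e$ are the sets $B-e$ with $e\in B\in\mathcal B_F$. Let $R=\{z:w_z(i)=l\}$. By (O4) other letters occur in position $i$ too, so $R\ne Z$. Take $\beta$ from Proposition 7(B). For a word with $w(i)=l$: if $w\in F$, then $w=w_z$ with $z\in R$ and $w\in F(\beta)$; if $w\notin F$, then $w\notin F(\beta)$. So $\mathcal B_{F(\beta)}$ and $\mathcal B_F$ have the same members containing $e$. Hence $M/e$ equals the contraction by $e$ of the matroid represented by $A(\beta)$, and it is $K$-representable.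

**Step 5.** *This step assembles parts 1 and 2 and the excluded-minor statement.* Every proper minor of $M$ is a minor of some $M\backslash e$ or $M/e$, hence $K$-representable whenever $|K|>3^r+3r$. So $M$ satisfies 1 and 2. If $\mathbb L$ is infinite with $\operatorname{char}\mathbb L\notin P$, then $M$ is not $\mathbb L$-representable and all its proper minors are. This applies to $\mathbb L=\mathbb Q$, since $0\notin P$. For the range of $r$, take $b=2$: then $D=2\binom{N+2}{2}=(N+1)(N+2)$, and $r=\sum_\tau m(\tau)$ can be any integer $\ge D$. The matroid has rank $r$ and $3r$ elements.

**Step 6.** *This step proves the antichain property.* Take one such $M$ for each $r\ge(N+1)(N+2)$. They have different ranks. If one were isomorphic to a minor of another, that minor would be proper, hence $\mathbb Q$-representable, whereas none of our matroids is. So they form an infinite antichain. This proves Theorem B, and the case $P=\{p\}$, $N=p$, is Theorem A. $\blacksquare$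

## 9. Only finitely many primes

For the classification in Theorem C, one direction, including the statement on antichains, is Theorem B. For the other, let $M$ be an excluded minor for $\mathbb Q$-representability whose characteristic set is a set $P$ of primes; so $0\notin\mathcal K(M)$. That $P$ is finite is a classical fact (Rado). Here is a proof.

**Step 1.** *This step encodes representations as ring homomorphisms.* Let $M$ have rank $\rho$ and ground set $S$ with $|S|=n$. Rank-$0$ matroids are representable over $\mathbb Q$, so $\rho\ge1$. For a $\rho\times n$ matrix $(x_{ij})$ of indeterminates, columns indexed by $S$, let $\Delta_B$ be the minor with columns $B$, for each $\rho$-subset $B\subseteq S$. Let $\Lambda$ be the quotient of $\mathbb Z[y,x_{ij}]$ by the ideal generated by the $\Delta_B$ for non-bases $B$ and by $y\prod_{B\text{ basis}}\Delta_B-1$. A homomorphism $\Lambda\to K$ to a field is a matrix over $K$ whose minors vanish exactly on the non-bases, that is, a representation of $M$, together with the value of $y$ that it determines.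

**Step 2.** *This step translates the characteristic.* We claim that $M$ is representable over some field of characteristic $q$ iff $\Lambda\otimes\mathbb F_q\ne0$, and over some field of characteristic $0$ iff $\Lambda\otimes\mathbb Q\ne0$. A representation over $K$ gives $\Lambda\to K$, which factors through $\Lambda\otimes\mathbb F_q$ or $\Lambda\otimes\mathbb Q$ according to $\operatorname{char}K$; this ring is nonzero since $1\mapsto1\neq0$. Conversely, a nonzero ring has a maximal ideal, and its residue field has the desired characteristic and receives a homomorphism from $\Lambda$.

**Step 3.** *This step bounds $P$.* As $0\notin\mathcal K(M)$, $\Lambda\otimes\mathbb Q=0$. This ring is the localization of $\Lambda$ at the nonzero integers, so some integer $n_0\ge1$ is $0$ in $\Lambda$. For a prime $q\nmid n_0$ the element $n_0$ is both zero and invertible in $\Lambda\otimes\mathbb F_q$, so $\Lambda\otimes\mathbb F_q=0$ and $q\notin P$. Hence $P$ is contained in the set of prime divisors of $n_0$, and is finite. $\blacksquare$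

## 10. Counting isomorphism classes through the multiplicities of types

It remains to prove the second part of Theorem C. The freedom to exploit is the function $m$. Let $N=\prod_{p\in P}p$ and fix $b\ge3$. Put $k=|Z|=2b+N$, so $k-4\ge3$. For each $m$ with $\sum_\tau m(\tau)=r$ fix an assignment of types to legs, and call the resulting matroid $M(m)$. There are $\binom{r-1}{D-1}$ such $m$, and by Section 8 every $M(m)$ satisfies 1 and 2 of Theorem B. Let $\theta:M(m)\to M(m')$ be an isomorphism; write $w_z,\tau_i=(g_i,h_i)$ for the data of $M(m)$ and $w'_z,\tau'_i$ for those of $M(m')$.

**Step 1.** *This step shows that $\theta$ maps legs to legs.* A 3-set that is not a leg lies in a type D set. If it has two elements in one leg, double that leg. If its elements lie in three distinct legs, double one of these three. In either case miss a leg that it does not meet (here $r\ge4$) and fill up the rest. So such a 3-set is independent. Legs are dependent and their 2-subsets independent. Hence the 3-element circuits are exactly the legs, and $\theta$ permutes them accordingly.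

**Step 2.** *This step extracts a permutation of $Z$.* By Step 1, $\theta$ maps transversals of the legs to transversals, and dependent ones to dependent ones. The dependent transversals are the $T_{w_z}$, respectively the $T_{w'_z}$, $z\in Z$. So there is a permutation $\pi$ of $Z$ with $\theta(T_{w_z})=T_{w'_{\pi(z)}}$.

**Step 3.** *This step recovers the types.* Sort the $z\in Z$ by which element of $L_i$ lies in $T_{w_z}$. This partitions $Z$ into $g_i$, $h_i$ and $Z\setminus(g_i\cup h_i)$, of sizes $2,2,k-4$. If $\theta(L_i)=L_{i'}$, then $\pi$ carries this partition to the corresponding partition for leg $i'$ in $M(m')$. Since $k-4\ne2$, the two parts of size 2 are recognizable, so $\pi$ carries the unordered pair $\{g_i,h_i\}$ to $\{g'_{i'},h'_{i'}\}$. Thus $\pi$ carries the multiset of types of $M(m)$ (as pairs of 2-sets) to that of $M(m')$, and $m'$ is determined by $m$ and $\pi$.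

**Step 4.** *This step counts.* By Step 3 each isomorphism class contains at most $k!$ of the $M(m)$. So there are at least $\binom{r-1}{D-1}/k!$ classes in rank $r$. Here $D=2\binom{b+N}{2}\binom b2\to\infty$ as $b\to\infty$, so we can choose $b\ge3$ with $D-1>s$. For this fixed $b$, $\binom{r-1}{D-1}/k!$ is a polynomial in $r$ of degree $D-1>s$ with positive leading coefficient. It is therefore at least $r^s$ for all sufficiently large $r$. $\blacksquare$
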